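\title{Finite generation of kernels of elementary monomial derivations in seven variables: a threshold at $2/3$}

\begin{abstract}
Let $k$ be a field of characteristic zero and let $D$ be a derivation of $k[x_1,x_2,x_3,y_1,\dots,y_4]$ that kills the $x_i$ and sends each $y_j$ to a monomial in the $x_i$. Under a positivity hypothesis on the exponents, three positive rational numbers $r_1,r_2,r_3$ are attached to $D$, and the kernel of $D$ is known not to be finitely generated when $r_1+r_2+r_3\le1$. We disprove the conjecture that the kernel is finitely generated in all other cases: it is not finitely generated for $D(y_i)=x_i^5$ $(i=1,2,3)$, $D(y_4)=x_1^2x_2x_3$. In the other direction, the kernel is finitely generated when $\frac23\le r_l<1$ for all $l$, and the constant $\frac23$ is sharp. The proofs identify the kernel with a ring of sections on a weighted blow-up of the projective plane at three points; the threshold comes from a quartic curve with three cusps.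
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k$ be a field of characteristic zero and let $k[\mathbf x,\mathbf y]=k[x_1,x_2,x_3,y_1,y_2,y_3,y_4]$. For $\delta=(d_1,d_2,d_3)\in\mathbf Z^3$ put $\mathbf x^\delta=x_1^{d_1}x_2^{d_2}x_3^{d_3}$. Fix $\delta_1,\dots,\delta_4\in(\mathbf Z_{\ge0})^3$ and write $\delta_j^l$ for the $l$th component of $\delta_j$ (the superscript is an index). Let $D$ be the elementary derivation of $k[\mathbf x,\mathbf y]$ given by
\[
D(x_i)=0\quad(i=1,2,3),\qquad D(y_j)=\mathbf x^{\delta_j}\quad(j=1,\dots,4),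
\]
and let $A=\{f: D(f)=0\}$ be its kernel. When is the $k$-algebra $A$ finitely generated?

By Taylor's formula, substituting $y_j+t\mathbf x^{\delta_j}$ for $y_j$ turns $f$ into $\sum_n t^nD^n(f)/n!$, so $A$ is the ring of invariants of an action of the additive group on affine $7$-space. Some invariants are visible: the $x_l$, and the binomials $\mathbf x^{\delta_i}y_j-\mathbf x^{\delta_j}y_i$ divided by the greatest common divisor of $\mathbf x^{\delta_i}$ and $\mathbf x^{\delta_j}$. Once the $x_l$ are inverted these generate the kernel (Section~\ref{sec:reduction}). The whole difficulty is that a polynomial in the binomials may be divisible by an unexpectedly high power of some $x_l$; the quotient is then a further invariant, and this may happen in infinitely many independent ways.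

We assume throughout that $x_l$ occurs to its highest power in $D(y_l)$ only:
\begin{equation}\label{eq:pos}
\epsilon^l_{l,j}:=\delta^l_l-\delta^l_j>0\qquad(1\le l\le3,\ 1\le j\le4,\ j\ne l).
\end{equation}
The number $\epsilon^l_{l,j}$ is the exponent of $x_l$ in the coefficient of $y_j$ in the reduced binomial built from $y_l$ and $y_j$. For $\{l,i,j\}=\{1,2,3\}$ put
\[
p_l=\epsilon^l_{l,4},\qquad q_l=\min\{\epsilon^l_{l,i},\epsilon^l_{l,j}\},\qquad r_l=p_l/q_l>0 .
\]
It is known that $A$ is not finitely generated if
\begin{equation}\label{eq:known}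
r_1+r_2+r_3\le1;
\end{equation}
we do not use this fact. The conjecture posed in \cite{source} is the converse: \emph{if \eqref{eq:pos} holds and \eqref{eq:known} fails, then $A$ is finitely generated.} The guess is a reasonable one. Finite generation fails for small $r_l$, it holds at $r_1=r_2=r_3=1$ for the simple reason that $A$ is then isomorphic to a ring spanned by monomials (Remark~\ref{rem:one}), and one expects a single wall between the two regimes. The wall is not where \eqref{eq:known} puts it.

\begin{theorem}\label{thm:A}
Assume that $r_1,r_2,r_3<1$, that $r_1<\frac23$, and that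
\begin{equation}\label{eq:H}
(1-r_1)\Bigl(\frac1{r_2}+\frac1{r_3}\Bigr)\le1 .
\end{equation}
Then $A$ is not finitely generated. Moreover, \eqref{eq:known} fails in this situation.
\end{theorem}

The last assertion is immediate: \eqref{eq:H} gives $(1-r_1)/r_2<1$, that is, $r_1+r_2>1$.

\begin{corollary}\label{cor:counter}
The conjecture is false. A counterexample is
\[
D(y_1)=x_1^5,\qquad D(y_2)=x_2^5,\qquad D(y_3)=x_3^5,\qquad D(y_4)=x_1^2x_2x_3 .
\]
\end{corollary}

\begin{proof}
Here $\epsilon^l_{l,j}=5$ for $j\le3$, $j\neq l$, and $(p_1,p_2,p_3)=(3,4,4)$. So \eqref{eq:pos} holds, $(r_1,r_2,r_3)=(\frac35,\frac45,\frac45)$, the sum of the $r_l$ is $\frac{11}5>1$, and the left side of \eqref{eq:H} is $\frac25\cdot\frac52=1$. Theorem~\ref{thm:A} applies.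
\end{proof}

Every triple of rational numbers $p_l/q_l\in(0,1)$ occurs: take $\delta_l=q_l\mathbf e_l$ for $l\le3$, with $\mathbf e_l$ the standard basis vectors, and $\delta_4=(q_1-p_1,q_2-p_2,q_3-p_3)$. Hence Theorem~\ref{thm:A} gives infinitely many counterexamples, for instance with $r_1=\frac35$ and $r_2=r_3$ any rational number in $[\frac45,1)$. On the other side of $\frac23$ the conclusion of the conjecture holds.

\begin{theorem}\label{thm:B}
If $\frac23\le r_l<1$ for $l=1,2,3$, then $A$ is finitely generated.
\end{theorem}

\begin{corollary}\label{cor:dich}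
Assume that $r_1=\min_lr_l$, that all $r_l<1$, and that \eqref{eq:H} holds; the last condition is satisfied, for example, if $\sum_l1/r_l\le4$. Then $A$ is finitely generated if and only if $r_1\ge\frac23$.
\end{corollary}

\begin{proof}
If $r_1\ge\frac23$ apply Theorem~\ref{thm:B}, and otherwise Theorem~\ref{thm:A}. If $\sum_l1/r_l\le4$, then $\frac1{r_2}+\frac1{r_3}\le4-\frac1{r_1}\le\frac1{1-r_1}$, because $\frac1r+\frac1{1-r}=\frac1{r(1-r)}\ge4$ for $0<r<1$.
\end{proof}

The constant $\frac23$ is therefore sharp: the triples $(r_1,\frac45,\frac45)$ with $\frac35\le r_1\le\frac45$ satisfy \eqref{eq:H}, and along this family finite generation begins exactly at $r_1=\frac23$. We do not claim a classification of all remaining triples with $r_1+r_2+r_3>1$. For example, when $r_1=r_2=r_3=r$ condition \eqref{eq:H} reads $r\ge\frac23$, so our theorems say nothing for $\frac13<r<\frac23$.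

Section~\ref{sec:reduction} rewrites $A$ as a ring of ternary forms with prescribed weighted orders of vanishing at three points. Section~\ref{sec:tight} isolates a class of forms for which a certain ratio of degrees is always less than $2$ when $r_1<\frac23$. On the surface of Section~\ref{sec:surface}, ampleness produces such forms with ratio arbitrarily close to $2$, which a finitely generated ring cannot afford (Section~\ref{sec:A}). Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\medskip
\noindent\textbf{Conventions.} Except in Remark~\ref{rem:one}, all $r_l<1$ from now on. We also assume that $k$ is algebraically closed. This loses nothing: $A\otimes_k\bar k$ is the kernel of $D$ over $\bar k$, because tensoring with $\bar k$ is exact; and if $A\otimes_k\bar k$ is generated by finitely many sums $\sum f_\nu\otimes c_\nu$, the subalgebra $A'\subseteq A$ generated by the $f_\nu$ satisfies $A'\otimes_k\bar k=A\otimes_k\bar k$, so $A'=A$. The letters $l,i,j$ used together always satisfy $\{l,i,j\}=\{1,2,3\}$.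

\section{From the kernel to plane forms}\label{sec:reduction}

Let $S=k[X_1,X_2,X_3]=\bigoplus_eS_e$ be a polynomial ring with its usual grading. The forms $X_l$, $X_j$, $X_i-X_j$ are a basis of $S_1$, so each $g\in S_e$ has a unique expansion
\begin{equation}\label{eq:expand}
g=\sum_{a,b}c_{ab}\,X_l^{\,e-a-b}X_j^{\,a}(X_i-X_j)^b,
\qquad\text{and we put}\quad w_l(g)=\min\{r_la+b: c_{ab}\ne0\},
\end{equation}
with $w_l(0)=\infty$. Let $e_1,e_2,e_3$ be the coordinate points of $\mathbf P^2$, let $M_l$ be the line $X_l=0$, and let $L_l$ be the line $X_i=X_j$, which joins $e_l$ to $(1:1:1)$ (Figure~\ref{fig:plane}). Then $w_l(g)$ is a weighted order of vanishing of the curve $g=0$ at $e_l$: it is $0$ if the curve misses $e_l$, it is $1$ for $L_l$, and it is $r_l<1$ for every other line through $e_l$. Contact with $L_l$ is rewarded. For $n\in\mathbf R^3$ let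
\[
R(e;n)=\{g\in S_e: w_l(g)\ge n_l\ \text{ for }l=1,2,3\}.
\]

\begin{proposition}\label{prop:red}
The function $w_l$ does not depend on the labeling of $i,j$, and $w_l(gg')=w_l(g)+w_l(g')$ for forms $g,g'$. The $k$-algebra $A$ is isomorphic to
\[
R=\bigoplus_{e\ge0,\ m\in\mathbf Z^3}R\bigl(e;\tfrac{m_1}{q_1},\tfrac{m_2}{q_2},\tfrac{m_3}{q_3}\bigr)\,T^m\ \subset\ S[T_1^{\pm1},T_2^{\pm1},T_3^{\pm1}] .
\]
\end{proposition}

\begin{proof}
\emph{Inverting the $x_l$.} Put $z_j=y_j/\mathbf x^{\delta_j}$, so that $D(z_j)=1$ and $k[\mathbf x^{\pm1},\mathbf y]=k[\mathbf x^{\pm1}][z_1,\dots,z_4]$. Identify $X_i$ with $z_i-z_4$ for $i=1,2,3$. The ring becomes $k[\mathbf x^{\pm1}][X_1,X_2,X_3][z_4]$ and $D$ becomes $\partial/\partial z_4$, whose kernel in characteristic zero is $S[\mathbf x^{\pm1}]$. Thus $A=S[\mathbf x^{\pm1}]\cap k[\mathbf x,\mathbf y]$.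

\emph{The condition to be a polynomial.} We have $\mathbf x^\alpha z^\beta=\mathbf x^{\alpha-\sum_j\beta_j\delta_j}y^\beta$, and distinct pairs $(\alpha,\beta)$ give distinct Laurent monomials. Let $\deg_l$ be the weighted degree on $k[z_1,\dots,z_4]$ with $\deg_lz_j=\delta^l_j$. Then a finite sum $\sum_{\alpha,e}\mathbf x^\alpha g_{\alpha,e}$ with $g_{\alpha,e}\in S_e$ lies in $k[\mathbf x,\mathbf y]$ if and only if $\deg_lg_{\alpha,e}\le\alpha_l$ for all $\alpha,e,l$.

\emph{Computing $\deg_l$.} Since $0<p_l<q_l$, we have $\delta^l_l>\delta^l_4>\max(\delta^l_i,\delta^l_j)=\delta_l^l-q_l$; this is where $r_l<1$ enters. The parts of highest weight of $X_l=z_l-z_4$, of $X_j=z_j-z_4$ and of $X_i-X_j=z_i-z_j$ are therefore $z_l$, $-z_4$ and one of $z_i$, $-z_j$, $z_i-z_j$, of weights $\delta_l^l$, $\delta_l^l-p_l$ and $\delta^l_l-q_l$. These three linear forms are algebraically independent, so the highest parts of the terms of \eqref{eq:expand} of largest weight cannot cancel. The term indexed by $(a,b)$ has weight $e\delta_l^l-p_la-q_lb$, whence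
\begin{equation}\label{eq:degw}
\deg_lg=e\,\delta_l^l-q_l\,w_l(g)\qquad(0\ne g\in S_e).
\end{equation}
The left side does not involve the labeling of $i,j$ and is additive on products. This proves the first two assertions.

\emph{Changing variables.} The isomorphism $S[\mathbf x^{\pm1}]\to S[T^{\pm1}]$ given by $x_l\mapsto T_l^{-1}$, $X_i\mapsto X_iT_1^{\delta_1^1}T_2^{\delta^2_2}T_3^{\delta_3^3}$ sends $\mathbf x^\alpha g$, $g\in S_e$, to $gT^m$ with $m_l=e\delta_l^l-\alpha_l$. By \eqref{eq:degw}, $\deg_lg\le\alpha_l$ if and only if $q_lw_l(g)\ge m_l$. So $A$ is mapped onto $R$.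
\end{proof}

A nonzero element $gT^m\in R$ with $g\in S_e$ is called homogeneous of \emph{degree} $(e;n)$, where $n_l=m_l/q_l$. Degrees add under multiplication. For the derivation of Corollary~\ref{cor:counter}, the invariant $x_3^5y_2-x_2^5y_3=x_2^5x_3^5(X_2-X_3)$ corresponds to $(X_2-X_3)T_1^5$, of degree $(1;1,0,0)$, and $x_2x_3y_1-x_1^3y_4=x_1^5x_2x_3X_1$ corresponds to $X_1T_2^4T_3^4$, of degree $(1;0,\frac45,\frac45)$. The variable $x_l$ corresponds to $T_l^{-1}$, which lowers $n_l$ and leaves $g$ unchanged.

\begin{remark}\label{rem:one}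
Suppose that $r_1=r_2=r_3=1$. Then $\delta_4^l=\max(\delta_i^l,\delta_j^l)$, so the highest part of $X_i$ for $\deg_l$ is $z_i-z_4$ or $-z_4$, that of $X_j$ is $z_j-z_4$ or $-z_4$, and they are not both $-z_4$. Together with $z_l$ they are independent, and the proof above identifies $A$ with the span of the monomials $X_1^{a_1}X_2^{a_2}X_3^{a_3}T^m$ with $a\ge0$ and $q_l(a_i+a_j)\ge m_l$. The exponents are the lattice points of a rational polyhedral cone, which form a finitely generated semigroup by Gordan's lemma. For $r_l<1$ the lines $L_l$ break the torus symmetry of the coordinate triangle, and this argument is lost.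
\end{remark}

We record two consequences of the definition of $w_l$.

\begin{lemma}\label{lem:two}
Let $g\in R(e;n)$.
\begin{enumerate}
\item[(i)] If the monomial $X_l^{e-b}X_i^b$ occurs in $g$, then $b\ge n_l$.
\item[(ii)] If $n_l=h$ is an integer with $0\le h\le e$, then $g$ has $X_l$-degree at most $e-h$, and its part of $X_l$-degree $e-h$ is $cX_l^{e-h}(X_i-X_j)^h$ for some $c\in k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Setting $X_j=0$ in \eqref{eq:expand} gives $\sum_bc_{0b}X_l^{e-b}X_i^b$, and $c_{0b}\ne0$ forces $b\ge n_l$. (ii) If $c_{ab}\ne0$, then $a+b\ge r_la+b\ge h$, and since $r_l<1$ the equality $a+b=h$ forces $a=0$.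
\end{proof}

\section{Tight elements and the obstruction}\label{sec:tight}

The degrees of all homogeneous elements of $R$ are too coarse to detect infinite generation, since a degree may be occupied by products of elements of smaller degree. We look instead for a property of homogeneous elements that passes from a sum of products to all the factors of one product. If $R$ is finitely generated, the degrees of the elements with that property lie in the semigroup generated by the degrees of the finitely many generators with that property, and a strict linear inequality valid for each generator holds with a uniform margin for all such elements.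

Put $Y=X_2-X_3$, and use the expansion \eqref{eq:expand} with $(l,i,j)=(1,2,3)$. For a form $g$ let $o(g)$ be the largest power of $X_2$ dividing $g|_{X_3=0}$, with $o(g)=\infty$ if $X_3\mid g$. It is additive on products, and $o(g)\ge n_1$ for $g\in R(e;n)$ by Lemma~\ref{lem:two}(i).

\begin{definition}
A homogeneous element $gT^m\in R$ of degree $(e;n)$ is \emph{tight} if $o(g)=n_1$. Equivalently, $n_1=h$ is an integer with $0\le h\le e$ and $X_1^{e-h}Y^h$ occurs in the expansion of $g$ in $X_1,X_3,Y$.
\end{definition}

\begin{lemma}\label{lem:factors}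
If a tight element of degree $(e;n)$ is a sum of products of homogeneous elements of $R$, each product having degree $(e;n)$, then in one of the products all factors are tight.
\end{lemma}

\begin{proof}
Let $h=n_1$. The monomial $X_1^{e-h}X_2^h$ occurs in the sum, so it occurs in some product $\prod_\nu g_\nu T^{m_\nu}$, and then $\sum_\nu o(g_\nu)\le h$. If $n_{1,\nu}$ denotes the $n_1$-coordinate of the degree of the $\nu$th factor, then $o(g_\nu)\ge n_{1,\nu}$ and $\sum_\nu n_{1,\nu}=h$. Hence $o(g_\nu)=n_{1,\nu}$ for all $\nu$.
\end{proof}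

For a tight element with $h=n_1$, both $X_1^{e-h}X_2^h$ and $X_1^{e-h}X_3^h$ occur in $g$, and we shall see that this bounds $n_2$ and $n_3$ by $e-h$. The quantity to watch is the ratio $(n_2+n_3)/(e-n_1)\le2$. Can it equal $2$?

\begin{example}\label{ex:conic}
Let $e=2$, $n=(1,1,1)$. By Lemma~\ref{lem:two}(ii), a tight $g$ has degree at most $1$ in each variable and its part of $X_1$-degree $1$ is $cX_1(X_2-X_3)$ with $c\ne0$. So $g=c(X_1X_2-X_1X_3)+\beta X_2X_3$. The part of $X_2$-degree $1$ is $X_2(cX_1+\beta X_3)$ and must be a multiple of $X_2(X_1-X_3)$, so $\beta=-c$. The part of $X_3$-degree $1$ is $X_3(-cX_1+\beta X_2)$ and must be a multiple of $X_3(X_1-X_2)$, so $\beta=c$. Hence $2c=0$, and no such $g$ exists: the conditions ask for a conic tangent at $e_1,e_2,e_3$ to three concurrent lines. (In characteristic $2$ the conic $X_1X_2+X_1X_3+X_2X_3$ does have these tangents.)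

One can come close. Let $(r_1,r_2,r_3)=(\frac35,\frac45,\frac45)$. The form $X_1$ gives a tight element of degree $(1;0,\frac45,\frac45)$ and ratio $\frac85$. The choice $\beta=-c$ gives
\[
g=X_1Y-X_2X_3=X_2(X_1-X_3)-X_1X_3=-X_3(X_1+X_2)+X_1X_2,
\]
with $w_1=\min(1,\frac65)=1$, $w_2=\min(1,\frac85)=1$, $w_3=\min(\frac45,\frac85)=\frac45$, hence a tight element of degree $(2;1,1,\frac45)$ and ratio $\frac95$.
\end{example}

The sign conflict of the example persists in all degrees as long as $r_1<\frac23$.

\begin{lemma}\label{lem:obstruction}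
Let $r_1<\frac23$, let $gT^m$ be tight of degree $(e;n)$, and let $h=n_1$. Then $n_2\le e-h$ and $n_3\le e-h$. If $e>h$, then $n_2+n_3<2(e-h)$.
\end{lemma}

\begin{proof}
Put $u=e-h$. By Lemma~\ref{lem:two}(ii) and tightness,
\[
g=cX_1^u(X_2-X_3)^h+(\text{terms of lower }X_1\text{-degree}),\qquad c\ne0,
\]
so $X_1^uX_2^h$ and $X_1^uX_3^h$ have coefficients $c$ and $(-1)^hc$ in $g$. Lemma~\ref{lem:two}(i) with $(l,i,j)=(2,1,3)$ gives $u\ge n_2$, and with $(l,i,j)=(3,1,2)$ it gives $u\ge n_3$.

Suppose that $u>0$ and $n_2+n_3\ge2u$. Then $n_2=n_3=u$. By Lemma~\ref{lem:two}(ii) for $l=2$, the form $g$ has $X_2$-degree at most $h$ and its part of $X_2$-degree $h$ is a multiple of $X_2^h(X_1-X_3)^u$; the coefficient of $X_1^uX_2^h$ shows that this part is $cX_2^h(X_1-X_3)^u$. The same lemma for $l=3$ shows that $g$ has $X_3$-degree at most $h$ and, by the coefficient of $X_1^uX_3^h$, that its part of $X_3$-degree $h$ is $(-1)^hcX_3^h(X_1-X_2)^u$. If $h=0$, these statements say $g=c(X_1-X_3)^u=c(X_1-X_2)^u$, which is false for $u>0$. So $h\ge1$, and expanding the two $u$th powers to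 first order we find the coefficients
\begin{equation}\label{eq:coeff}
[X_1^{u-1}X_2^hX_3]\,g=-uc,\qquad[X_1^{u-1}X_2X_3^h]\,g=(-1)^{h+1}uc .
\end{equation}
Both monomials lie in the part $X_1^{u-1}\Phi(X_2,X_3)$ of $g$ of $X_1$-degree $u-1$, where $\deg\Phi=h+1$. The condition at $e_1$ links them. A monomial $X_3^aY^b$ of $\Phi$ has $a+b=h+1$ and $r_1a+b\ge h$, so $(1-r_1)a\le1$ and $a\le1/(1-r_1)<3$; this is the only use of $r_1<\frac23$. Thus $b\ge h-1$ and $\Phi=(X_2-X_3)^{h-1}\Psi$ with $\Psi$ a quadratic form in $X_2,X_3$. The coefficients of $X_2^{h+1}$ and $X_3^{h+1}$ in $\Phi$ vanish by the degree bounds, and up to sign they are the coefficients of $X_2^2$ and $X_3^2$ in $\Psi$. So $\Psi=\beta X_2X_3$, and the coefficients of $X_2^hX_3$ and $X_2X_3^h$ in $\Phi$ are $\beta$ and $(-1)^{h-1}\beta$. Now \eqref{eq:coeff} gives $\beta=-uc$ and $\beta=uc$. Hence $2uc=0$, which is impossible in characteristic zero.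
\end{proof}

\begin{example}\label{ex:quartic}
The lemma fails when all $r_l\ge\frac23$. Consider the symmetric quartic
\begin{align*}
G&=X_1^2X_2^2+X_1^2X_3^2+X_2^2X_3^2-2X_1X_2X_3(X_1+X_2+X_3)\\
&=X_1^2Y^2-2X_1X_2X_3(X_2+X_3)+X_2^2X_3^2 .
\end{align*}
Each of $X_3$, $X_2=X_3+Y$ and $X_2+X_3=2X_3+Y$ has $w_1=r_1$, so the three terms in the second line have $w_1=2$, $3r_1$, $4r_1$. They have different $X_1$-degrees and cannot cancel. By symmetry,
\begin{equation}\label{eq:wG}
w_l(G)=\min(2,3r_l)\qquad(l=1,2,3).
\end{equation}
If all $r_l\ge\frac23$, then $G$ gives a tight element of degree $(4;2,2,2)$ and ratio exactly $2$. Here $\Phi=-2X_2X_3(X_2+X_3)$ contains $X_3^3$ when written in $X_3,Y$: the case $a=3$ that the proof excluded. Near $e_1$ the lowest terms of $G$ in $x=X_3/X_1$, $y=Y/X_1$ are $y^2-4x^3$, a cusp with tangent $L_1$, and $\frac23$ is the ratio of weights for which $y^2$ and $x^3$ balance.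
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,3) -- (-2.598,-1.5) -- (2.598,-1.5) -- cycle;
\draw[dashed] (0,3) -- (0,-1.9) node[below] {$L_1$};
\draw[dashed] (-2.598,-1.5) -- (1.645,0.95) node[above right] {$L_2$};
\draw[dashed] (2.598,-1.5) -- (-1.645,0.95) node[above left] {$L_3$};
\draw[thick,domain=0:360,samples=121] plot ({2*sin(\x)-sin(2*\x)},{2*cos(\x)+cos(2*\x)});
\fill (0,3) circle (2pt) node[above] {$e_1$};
\fill (-2.598,-1.5) circle (2pt) node[below left] {$e_2$};
\fill (2.598,-1.5) circle (2pt) node[below right] {$e_3$};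
\node at (1.4,-1.8) {$M_1$};
\node at (2.45,-0.4) {$M_2$};
\node at (-2.45,-0.4) {$M_3$};
\node at (0.6,-0.76) {$\Gamma$};
\end{tikzpicture}
\caption{The real points of the configuration in $\mathbf P^2$, with $X_1,X_2,X_3$ as barycentric coordinates: the coordinate points $e_l$, the sides $M_l=\{X_l=0\}$, the three concurrent lines $L_l=\{X_i=X_j\}$ (dashed), and the quartic $\Gamma=\{G=0\}$ of Example~\ref{ex:quartic} (thick), which has a cusp with tangent $L_l$ at each $e_l$.}\label{fig:plane}
\end{figure}

\section{A weighted blow-up of the plane}\label{sec:surface}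

To finish the proof of Theorem~\ref{thm:A} we need tight elements with ratio close to $2$. Rather than write them down, we realize the spaces $R(e;n)$ as spaces of sections on a projective surface and tightness as nonvanishing at a point; ample divisors then supply the elements.

\subsection*{Weighted blow-ups} We recall the toric description; see \cite{CLS}. Let $p,q$ be coprime positive integers and $x,y$ coordinates on $\mathbf A^2$. Subdividing the cone $\langle(1,0),(0,1)\rangle$ by the ray through $(p,q)$ gives a normal surface covered by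
\[
U'=\operatorname{Spec}k[x^ay^b: a\ge0,\ pa+qb\ge0],\qquad U''=\operatorname{Spec}k[x^ay^b:b\ge0,\ pa+qb\ge0],
\]
with a projective morphism to $\mathbf A^2$ that is an isomorphism away from the origin. The fiber over the origin is an irreducible curve $E$, and the order of vanishing along $E$ of a polynomial is the minimum of $pa+qb$ over its monomials $x^ay^b$. On $U'$ the divisor of $y$ is $qE$, and on $U''$ the divisor of $x$ is $pE$, so $pqE$ is Cartier. The strict transform $C$ of $\{x=0\}$ lies in $U'$ and has coordinate ring $k[y]$, so $qE\cdot C=1$. Since $\operatorname{div}(x)=C+pE$, we get $0=E\cdot C+pE^2$, that is, $E^2=-1/(pq)$. The point $E\cap C$ is the point of $U'$ at which all nonconstant monomials vanish.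

\subsection*{The surface $X$} Write $(p_l,q_l)=c_l(\hat p_l,\hat q_l)$ with $\hat p_l,\hat q_l$ coprime and $c_l\ge1$ an integer. The chart $\{X_l\ne0\}\cong\mathbf A^2$ contains $e_l$ and neither $e_i$ nor $e_j$; give it the coordinates $x=X_j/X_l$, $y=(X_i-X_j)/X_l$, with $(i,j)=(2,3)$ when $l=1$. Let $\tau\colon X\to\mathbf P^2$ be the weighted blow-up with weights $(\hat p_l,\hat q_l)$ at each $e_l$, with exceptional curves $E_l$. Comparing with \eqref{eq:expand}, the order of $g/X_l^e$ along $E_l$ is $\hat q_lw_l(g)$. By the standard toric facts \cite{CLS}, $X$ is a normal projective surface; it is $\mathbf Q$-factorial, meaning that every Weil divisor has a Cartier multiple; and its class group is free,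
\[
\operatorname{Cl}X=\mathbf ZH\oplus\mathbf ZE_1\oplus\mathbf ZE_2\oplus\mathbf ZE_3,
\]
where $H$ is the class of the preimage of a line $\ell$ missing the $e_l$. Put $E_l'=\hat q_lE_l$ and write $(d;n)=(d;n_1,n_2,n_3)$ for $dH-\sum_ln_lE_l'\in\operatorname{Cl}(X)\otimes\mathbf R$. Then $\operatorname{Cl}X$ is the lattice $\Lambda$ of all $(d;n)$ with $d\in\mathbf Z$ and $\hat q_ln_l\in\mathbf Z$. For $F=(e;n)\in\Lambda$, a section of $\mathcal O(F)$ is a rational function with poles only along $\ell$, of order at most $e$, away from the $E_l$, and of order at least $\hat q_ln_l$ along $E_l$. Multiplying by the $e$th power of the equation of $\ell$ gives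
\begin{equation}\label{eq:sections}
H^0(X,\mathcal O(F))=R(e;n),\qquad \operatorname{div}(g)=C_g+\sum_l\bigl(w_l(g)-n_l\bigr)E_l'\quad(g\ne0),
\end{equation}
where $C_g$ is the strict transform of the plane curve $g=0$, with multiplicities, and $S_e=0$ for $e<0$. In particular $C_g$ has class $(e;w_1(g),w_2(g),w_3(g))$. Since $q_ln_l=c_l\hat q_ln_l\in\mathbf Z$, such a section $g$ defines an element of $R$ of degree $(e;n)$.

\subsection*{Intersection numbers} For a Weil divisor $F$ and a curve $C$ on $X$ put $F\cdot C=\frac1N\deg\mathcal O(NF)|_C$, where $NF$ is Cartier. This extends to a symmetric bilinear form on $\operatorname{Cl}(X)\otimes\mathbf R$, and $C\cdot C'\ge0$ for distinct irreducible curves. We have $H^2=1$, $H\cdot E_l=0$, $E_i\cdot E_j=0$ and $E_l'^2=-\hat q_l^{\,2}/(\hat p_l\hat q_l)=-1/r_l$, so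
\begin{equation}\label{eq:form}
(d;n)\cdot(d';n')=dd'-\sum_ln_ln_l'/r_l .
\end{equation}
We keep the letters $L_l,M_l,\ell$ for the strict transforms of these lines. Their classes are $L_1=(1;1,0,0)$, $M_1=(1;0,r_2,r_3)$, and likewise for the other indices, while $E_1'=(0;-1,0,0)$. For $F=(d;n)$,
\begin{equation}\label{eq:table}
F\cdot E_l'=n_l/r_l,\qquad F\cdot L_l=d-n_l/r_l,\qquad F\cdot M_l=d-n_i-n_j .
\end{equation}
A class $F$ is \emph{nef} if $F\cdot C\ge0$ for every curve $C$. A rational class is \emph{ample} if a positive multiple is the class of an ample Cartier divisor, and \emph{semiample} if a positive multiple is the class of a Cartier divisor whose sheaf is generated by global sections. Ample classes are semiample, semiample classes are nef, and by Kleiman's criterion the sum of a rational nef class and an ample class is ample.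

The next lemma is used in the proofs of both theorems.

\begin{lemma}\label{lem:ME}
Let $F=(d;n)$ be a rational class with $d>0$, $n_l\le r_ld$ for all $l$, and $\sum_ln_l/r_l\le2d$. Then $F=\sum_l\lambda_lM_l+\sum_l\eta_lE_l'$ with rational $\lambda_l,\eta_l\ge0$, and $\lambda_l=0$ whenever $n_l=r_ld$.
\end{lemma}

\begin{proof}
Put $\beta_l=d-n_l/r_l\ge0$ and $\beta=\sum_l\beta_l=3d-\sum_ln_l/r_l\ge d$. Let $\lambda_l=d\beta_l/\beta$. Then $0\le\lambda_l\le\beta_l$ and $\sum_l\lambda_l=d$, so $\sum_l\lambda_lM_l=(d;n')$ with $n_l'=(\lambda_i+\lambda_j)r_l=(d-\lambda_l)r_l\ge(d-\beta_l)r_l=n_l$. Take $\eta_l=n_l'-n_l$.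
\end{proof}

Let $P=E_1\cap M_3$. In the chart at $e_1$, where $x=X_3/X_1$ and $y=Y/X_1$, this is the point of $U'$ described above.

\begin{lemma}\label{lem:P}
Let $F=(e;n)\in\Lambda$ with $n_1=h\in\mathbf Z$. Then $\mathcal O(F)$ is invertible near $P$, and a section $g\in R(e;n)$ does not vanish at $P$ if and only if the corresponding element of $R$ is tight.
\end{lemma}

\begin{proof}
Dividing by $X_1^e$ identifies $\mathcal O(F)$ near $P$ with $\mathcal O(-hE_1')$, which on $U'$ is generated by $y^h$ because $\operatorname{div}(y)=E_1'$ there. The section $g$ becomes $\sum c_{ab}x^ay^b=y^h\sum c_{ab}x^ay^{b-h}$, and each $x^ay^{b-h}$ that occurs is regular on $U'$ since $a\ge0$ and $r_1a+b-h\ge0$. All of them vanish at $P$ except the constant one. So the value of $g$ at $P$ is $c_{0h}$, the coefficient of $X_1^{e-h}Y^h$.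
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We want a nef class of ratio $2$, that is, on the ray-wise boundary $n_2=n_3=d-n_1$ allowed by Lemma~\ref{lem:obstruction}. Among the classes $(1;h,1-h,1-h)$, nefness requires $h\le r_1$ by \eqref{eq:table}, and the inequality $\sum_ln_l/r_l\le2$ of Lemma~\ref{lem:ME} is the tool at hand. We take the extreme value
\[
F_0=(1;\,r_1,\,1-r_1,\,1-r_1),
\]
for which that inequality is exactly \eqref{eq:H}.

\begin{lemma}\label{lem:nef}
If \eqref{eq:H} holds, then $F_0$ is nef.
\end{lemma}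

\begin{proof}
Condition \eqref{eq:H} gives $1-r_1\le r_2$, $1-r_1\le r_3$ and $\sum_ln_l/r_l=1+(1-r_1)(\frac1{r_2}+\frac1{r_3})\le2$. By Lemma~\ref{lem:ME}, $F_0$ is a nonnegative combination of $M_2,M_3,E_1',E_2',E_3'$, without $M_1$ because $n_1=r_1$. By \eqref{eq:table}, $F_0\cdot M_2=F_0\cdot M_3=1-r_1-(1-r_1)=0$ and $F_0\cdot E_l'>0$ for all $l$. Any other irreducible curve meets each of these five curves nonnegatively, hence has $F_0\cdot C\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:red} it suffices to treat $R$. Suppose that $R$ is generated by finitely many elements; replacing them by their homogeneous components, we take them homogeneous. We claim that there is $\kappa>0$ such that every tight generator satisfies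
\begin{equation}\label{eq:kappa}
n_2+n_3\le(2-\kappa)(e-n_1).
\end{equation}
For tight generators with $e=n_1$, Lemma~\ref{lem:obstruction} gives $n_2,n_3\le0$, so \eqref{eq:kappa} holds for any $\kappa$. The finitely many others have ratio less than $2$ by the same lemma, and the claim follows. A tight element of $R$ is a linear combination of monomials in the generators, all of its own degree. By Lemma~\ref{lem:factors}, its degree is a sum of degrees of tight generators. As \eqref{eq:kappa} is linear in the degree, it holds for every tight element.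

Let $(\alpha;\alpha_1,\alpha_2,\alpha_3)$ be a rational ample class, and let $\varepsilon>0$ be rational. By Lemma~\ref{lem:nef} the class $F_\varepsilon=F_0+\varepsilon(\alpha;\alpha_1,\alpha_2,\alpha_3)$ is ample. Choose $N\ge1$ such that $NF_\varepsilon=(e;n)$ has integer coordinates, is Cartier, and is generated by global sections. Some section does not vanish at $P$, and by Lemma~\ref{lem:P} it gives a tight element of degree $(e;n)$. For small $\varepsilon$ we have $e-n_1>0$, and
\[
\frac{n_2+n_3}{e-n_1}=\frac{2(1-r_1)+\varepsilon(\alpha_2+\alpha_3)}{(1-r_1)+\varepsilon(\alpha-\alpha_1)}\longrightarrow2\qquad(\varepsilon\to0).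
\]
This contradicts \eqref{eq:kappa}. Hence $R\cong A$ is not finitely generated.
\end{proof}

\begin{remark}
In geometric terms, $F_0$ is nef but not semiample: a section of a multiple $NF_0$ with integer coordinates that does not vanish at $P$ would be tight of ratio $2$, against Lemma~\ref{lem:obstruction}. Condition \eqref{eq:H} cannot be dropped from Lemma~\ref{lem:nef}. Indeed $F_0^2=(1-r_1)\bigl(1-(1-r_1)(\frac1{r_2}+\frac1{r_3})\bigr)$ by \eqref{eq:form}, and if $F_0$ is nef then $F_0^2=\lim_{\varepsilon\to0}F_\varepsilon^2\ge0$. In the example of Corollary~\ref{cor:counter}, $F_0^2=0$.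
\end{remark}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $\frac23\le r_l<1$ for all $l$. The plan has three steps. We choose a finite set $\mathcal L$ of curves on $X$, so that a section whose class is negative on a member of $\mathcal L$ is divisible by the equation of that member. This reduces the problem to classes in the cone $\mathcal Q$ dual to $\mathcal L$. We show that all rational classes in $\mathcal Q$ are semiample, and that the sections of such classes are generated by finitely many of them. The curves $E_l,L_l,M_l$ are natural members of $\mathcal L$; the quartic, which removed the obstruction in Example~\ref{ex:quartic}, is the one more curve that is needed.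

\subsection*{The curve $\Gamma$} The form $G$ is irreducible. Substituting $X_i=1/s_i$ gives
\[
G=(s_1s_2s_3)^{-2}\Bigl(\sum_is_i^2-2\sum_{i<j}s_is_j\Bigr).
\]
The matrix of this quadratic form has $1$ on the diagonal and $-1$ elsewhere, with eigenvalues $2,2,-1$ and determinant $-4\ne0$. So the form is irreducible in $k[s_1,s_2,s_3]$, is not a multiple of any $s_i$, and stays prime in the Laurent ring $k[s^{\pm1}]=k[X^{\pm1}]$. In a factorization of $G$ in $S$ one factor is thus a unit of the Laurent ring, a scalar times a monomial, and this monomial is $1$ because no $X_i$ divides $G$. Let $\Gamma=C_G$, an irreducible curve. By \eqref{eq:wG},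
\[
\Gamma=(4;2,2,2);
\]
this is the only use of the hypothesis $r_l\ge\frac23$.

\subsection*{The cone $\mathcal Q$} Let $\mathcal L$ consist of the ten curves $E_l,L_l,M_l$ $(l=1,2,3)$ and $\Gamma$, and let $\mathcal Q$ be the set of classes $F$ with $F\cdot C\ge0$ for all $C\in\mathcal L$. By \eqref{eq:table} and $F\cdot\Gamma=4d-2\sum_ln_l/r_l$, the class $(d;n)$ lies in $\mathcal Q$ if and only if
\begin{equation}\label{eq:Q}
\text{(a)}\ \ n_l\ge0,\ \ n_i+n_j\le d\ \ \text{for all }l;\qquad\text{(b)}\ \ n_l\le r_ld\ \ \text{for all }l,\ \ \sum_ln_l/r_l\le2d .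
\end{equation}
We use the Zariski--Fujita theorem: a line bundle on a projective variety whose base locus (the common zero set of its global sections) is finite is semiample \cite[Thm.~6.2]{Zar}, \cite[Rem.~2.1.32]{Laz}. On a surface it lets us prove semiampleness by writing a class in two ways without a common curve. The two groups of inequalities in \eqref{eq:Q} give the two ways.

\begin{proposition}\label{prop:semi}
Every rational class in $\mathcal Q$ is semiample.
\end{proposition}

\begin{proof}
Let $F=(d;n)\in\mathcal Q$ be rational. From $0\le n_l\le r_ld$ we get $d\ge0$, and $F=0$ if $d=0$. So let $d>0$, and put $\sigma=n_1+n_2+n_3$.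

First, $F$ is the class of an effective $\mathbf Q$-divisor $\Delta_1$ supported on $\ell,L_1,L_2,L_3,\Gamma$, namely
\[
\Delta_1=\sum_ln_lL_l+(d-\sigma)\ell\quad\text{if }\sigma\le d,\qquad
\Delta_1=\frac{\sigma-d}2\,\Gamma+\sum_l(d-n_i-n_j)L_l\quad\text{if }\sigma\ge d .
\]
The coefficients are nonnegative by (a). In the first case the class has first coordinate $\sigma+(d-\sigma)=d$ and remaining coordinates $n_l$. In the second case the first coordinate is $2(\sigma-d)+3d-2\sigma=d$, and the $n_l$-coordinate is $(\sigma-d)+(d-n_i-n_j)=n_l$. Second, by (b) and Lemma~\ref{lem:ME}, $F$ is the class of an effective $\mathbf Q$-divisor $\Delta_2$ supported on the $M_l$ and $E_l$.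

The divisors $\Delta_1,\Delta_2$ have no common component, so their supports meet in a finite set. Choose $N\ge1$ with $N\Delta_1$ and $N\Delta_2$ integral and Cartier. They have the same class in $\operatorname{Cl}(X)\otimes\mathbf Q$ and $\operatorname{Cl}X$ is torsion free, so they are linearly equivalent, and both are divisors of sections of $\mathcal O(N\Delta_1)$. The base locus of this line bundle is therefore finite, and the Zariski--Fujita theorem applies.
\end{proof}

It follows that $\mathcal Q$ is the nef cone of $X$: nef classes lie in $\mathcal Q$ by definition, and $\mathcal Q$ is generated by rational, hence semiample and nef, classes.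

\subsection*{Sections of semiample classes} For one globally generated line bundle, finite generation of sections is Serre's theorem: if $\mathcal G$ is a coherent sheaf on a projective space $\mathbf P$, then $\bigoplus_{t\ge0}H^0(\mathbf P,\mathcal G(t))$ is a finitely generated module over the homogeneous coordinate ring. A projective bundle reduces several line bundles to one. Let $\mathbf N=\{0,1,2,\dots\}$.

\begin{lemma}\label{lem:serre}
Let $B_1,\dots,B_s$ be Cartier divisors on $X$ with $\mathcal O(B_\nu)$ generated by global sections, let $V=\bigoplus_\nu H^0(X,\mathcal O(B_\nu))$, and let $\mathcal F$ be a coherent sheaf on $X$. Then $\bigoplus_{a\in\mathbf N^s}H^0\bigl(X,\mathcal F\otimes\mathcal O(\sum_\nu a_\nu B_\nu)\bigr)$ is a finitely generated module over the symmetric algebra $\operatorname{Sym}V$.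
\end{lemma}

\begin{proof}
Let $\mathcal E=\bigoplus_\nu\mathcal O(B_\nu)$ and $\pi\colon W=\operatorname{Proj}\operatorname{Sym}\mathcal E\to X$. The surjections $V\otimes\mathcal O_W\to\pi^*\mathcal E\to\mathcal O_W(1)$ define a morphism $\psi\colon W\to\mathbf P=\operatorname{Proj}\operatorname{Sym}V$ with $\psi^*\mathcal O(1)=\mathcal O_W(1)$. Locally on $X$ the map $\pi$ is a projection $U\times\mathbf P^{s-1}\to U$, so for $t\ge0$
\[
\pi_*\bigl(\pi^*\mathcal F\otimes\mathcal O_W(t)\bigr)=\mathcal F\otimes\operatorname{Sym}^t\mathcal E=\bigoplus_{a_1+\dots+a_s=t}\mathcal F\otimes\mathcal O\bigl(\textstyle\sum_\nu a_\nu B_\nu\bigr).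
\]
The module in the statement is thus $\bigoplus_{t\ge0}H^0(W,\pi^*\mathcal F\otimes\psi^*\mathcal O(t))=\bigoplus_{t\ge0}H^0(\mathbf P,\mathcal G(t))$ with $\mathcal G=\psi_*\pi^*\mathcal F$, by the projection formula. The sheaf $\mathcal G$ is coherent because $W$ is projective, and Serre's theorem applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\hat R\subseteq R$ be the subring spanned by the homogeneous elements whose degree lies in $\Lambda$, that is, with $c_l\mid m_l$ for all $l$. By \eqref{eq:sections}, $\hat R=\bigoplus_{F\in\Lambda}\hat R_F$ with $\hat R_F=H^0(X,\mathcal O(F))$.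

\emph{From $\hat R$ to $R$.} Let $gT^m\in R$ be homogeneous and write $m_l=c_l\mu_l-t_l$ with $\mu_l\in\mathbf Z$, $0\le t_l<c_l$. The number $q_lw_l(g)=c_l\cdot\hat q_lw_l(g)$ is a multiple of $c_l$ and is at least $m_l$, so it is at least $c_l\mu_l$. Hence $gT_1^{c_1\mu_1}T_2^{c_2\mu_2}T_3^{c_3\mu_3}\in\hat R$, and $gT^m$ is this element times $\prod_l(T_l^{-1})^{t_l}$. As $T_l^{-1}\in R$, we get $R=\hat R[T_1^{-1},T_2^{-1},T_3^{-1}]$, and it suffices to show that $\hat R$ is finitely generated.

\emph{Reduction to $\mathcal Q$.} For $C\in\mathcal L$ let $s_C\in\hat R_{[C]}$ be a section with divisor $C$: it is $T_l^{-c_l}$ for $C=E_l$, and the equation $G_C\in S$ of the plane curve, placed in degree $[C]$, for the other $C$. Let $0\ne s\in\hat R_F$ be given by $g\in R(e;n)$, and suppose that $F\cdot C<0$ for some $C\in\mathcal L$. Then $C$ is a component of the effective divisor $\operatorname{div}(s)$, since otherwise $F\cdot C=\operatorname{div}(s)\cdot C\ge0$. We claim that $s=s_Cs'$ with $s'\in\hat R_{F-[C]}$. If $C=E_l$, then \eqref{eq:sections} gives $\hat q_lw_l(g)\ge\hat q_ln_l+1$,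 so $g$ itself is a section of class $F-[E_l]$. Otherwise $g=G_Cg'$, and $w_l(g')=w_l(g)-w_l(G_C)\ge n_l-w_l(G_C)$ for all $l$ by Proposition~\ref{prop:red}. Since $\operatorname{div}(s')=\operatorname{div}(s)-C$, the sum of the coefficients of the divisor drops by one, so the process stops, and it stops at a class in $\mathcal Q$. Thus $\hat R$ is generated by the ten elements $s_C$ and the spaces $\hat R_F$ with $F\in\mathcal Q\cap\Lambda$.

\emph{Classes in $\mathcal Q$.} The cone $\mathcal Q$ is defined by finitely many rational linear inequalities, so it is generated by finitely many rational classes. By Proposition~\ref{prop:semi} we may scale these to classes $B_1,\dots,B_s\in\Lambda$ of Cartier divisors with globally generated sheaves. If $F=\sum_\nu t_\nu B_\nu\in\mathcal Q\cap\Lambda$ with $t_\nu\ge0$, then $F-\sum_\nu\lfloor t_\nu\rfloor B_\nu$ is a point of $\Lambda$ in the bounded set $\sum_\nu[0,1)B_\nu$. Let $F_1,\dots,F_b$ be the finitely many such points; then $\mathcal Q\cap\Lambda\subseteq\bigcup_\rho(F_\rho+\sum_\nu\mathbf NB_\nu)$. Since $B_\nu$ is Cartier,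 $\mathcal O(F_\rho)\otimes\mathcal O(\sum_\nu a_\nu B_\nu)=\mathcal O(F_\rho+\sum_\nu a_\nu B_\nu)$. Lemma~\ref{lem:serre} with $\mathcal F=\mathcal O(F_\rho)$ shows that $\sum_{a\in\mathbf N^s}\hat R_{F_\rho+\sum a_\nu B_\nu}$ is a finitely generated module over the subring of $\hat R$ generated by the finite-dimensional spaces $\hat R_{B_1},\dots,\hat R_{B_s}$.

Hence $\hat R$ is generated by the $s_C$, bases of the $\hat R_{B_\nu}$, and module generators for $\rho=1,\dots,b$. So $\hat R$, $R$ and $A\cong R$ are finitely generated.
\end{proof}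

\begin{thebibliography}{9}

\bibitem{CLS} Cox, Little, and Schenck, \emph{Toric Varieties}.

\bibitem{source} \emph{Hilbert's Fourteenth Problem and Algebraic Extensions with an Appendix on Roberts Type Counterexamples}, \texttt{https://beta.math.ac.vn/uploads/files/0702247.pdf}.

\bibitem{Laz} Lazarsfeld, \emph{Positivity I}.

\bibitem{Zar} Zariski, Ann. of Math. 76 (1962).

\end{thebibliography}
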